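# A barrier that opens toward the star: global weak solutions for gas around a solid ball

## 1. A triangle of states that widens toward the ball

Fix $A>0$ and $\gamma>1$. For a density $\rho\ge 0$ and a velocity $u$ put
$$\theta=\frac{\gamma-1}{2},\quad k=\frac{\sqrt{A\gamma}}{\theta},\quad h=k\rho^\theta,\quad c=\theta h,\quad a=\frac{2\theta}{1+\theta}=\frac{2(\gamma-1)}{\gamma+1},\quad w=u+h,\quad z=u-h .$$
Here $c=\sqrt{A\gamma}\,\rho^{\theta}$ is the sound speed of a gas with pressure $p=A\rho^\gamma$, since $p'(\rho)=A\gamma\rho^{2\theta}=c^2$. The functions $w,z$ are its Riemann invariants. The object of this lecture is the following set of states, one for each radius $r\ge1$, with a constant $\Lambda>0$: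
$$u-k\rho^\theta\ \ge\ -\Lambda r^{-a},\qquad u+k\rho^\theta\ \le\ \Lambda\,(2-r^{-a}). \tag{1}$$

In the $(w,z)$ plane, where $w\ge z$ and the line $w=z$ is the vacuum, this is a triangle with floor $z=-\Lambda r^{-a}$, ceiling $w=\Lambda(2-r^{-a})$, and a corner where $h=\Lambda$. Subtracting the two inequalities gives $2h\le 2\Lambda$, so $h\le\Lambda$ for every $r$. Since $z\le u\le w$, also $|u|\le 2\Lambda$. The floor is lowest at $r=1$, so gas near the ball is allowed to fall faster. At $r=1$ the triangle is $|u|+h\le\Lambda$, symmetric under $u\mapsto -u$, which suits a solid wall where $u=0$.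

The purpose of (1) is to be invariant. We shall show that gas moving around a solid ball, under its own pressure and the gravity of the ball, and starting inside these triangles, can be kept inside them forever. This gives $L^\infty$ bounds that do not grow in time, and from such bounds we obtain global weak solutions. Regions with $r$-dependent bounds may have occurred before in work on spherically symmetric flow, possibly in work of Tsuge; nothing of that kind is quoted here.

## 2. An atmosphere around a solid star, and the theorems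

Let $M>0$. For $t\ge0$, $r\ge1$ consider
$$\rho_t+u\rho_r+\rho u_r+\tfrac2r\rho u=0,\qquad \rho(u_t+uu_r)+p_r=-\rho\frac{M}{r^2},\qquad p=A\rho^\gamma .$$
This is the isentropic, spherically symmetric motion of an atmosphere around a solid star of radius $1$ and mass $M$. With $m=\rho u$, $U=(\rho,m)$ and
$$S=S(r,U)=\Big(-\frac{2m}{r},\ -\frac{2m^2}{r\rho}-\frac{M\rho}{r^2}\Big),$$
the conservation form is
$$\rho_t+m_r=S_1,\qquad m_t+\Big(\frac{m^2}{\rho}+A\rho^\gamma\Big)_r=S_2. \tag{2}$$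
On $\{\rho=0\}$ the quotients $m^2/\rho$ and $2m^2/(r\rho)$ are taken to be $0$, which is consistent with the bound $|m|\le C\rho$ below. The data are $\rho(r,0)=\rho^0(r)$, $m(r,0)=\rho^0u^0$, and the boundary condition is $m=0$ at $r=1$.

**Definition (weak solution).** Let $0<T\le\infty$. A weak solution on $1\le r<\infty$, $0\le t<T$ is a measurable $U=(\rho,m)$ such that:

(a) for every finite $T'\le T$ there is $C=C(T')$ with $0\le\rho\le C$, $|m|\le C\rho$ a.e. on $[1,\infty)\times[0,T')$;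

(b) for every $C^1$ function $\psi$ with compact support in $[1,\infty)\times[0,T)$, not necessarily vanishing at $r=1$,
$$\int_0^T\!\!\int_1^\infty\Big(\rho\psi_t+m\psi_r-\frac{2m}{r}\psi\Big)dr\,dt+\int_1^\infty\rho^0\psi(r,0)\,dr=0; \tag{3}$$

(c) for every $C^1$ function $\psi$ with compact support in $(1,\infty)\times[0,T)$,
$$\int_0^T\!\!\int_1^\infty\Big(m\psi_t+\Big(\frac{m^2}{\rho}+A\rho^\gamma\Big)\psi_r-\Big(\frac{2m^2}{r\rho}+\frac{M\rho}{r^2}\Big)\psi\Big)dr\,dt+\int_1^\infty\rho^0u^0\psi(r,0)\,dr=0. \tag{4}$$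

Identity (3) contains the mass equation, the initial density and the wall condition, because $\psi$ is free at $r=1$. No entropy condition is imposed.

**Example (static atmospheres).** Take $u=0$ and $\rho^{\gamma-1}=\frac{(\gamma-1)M}{A\gamma}\big(\frac1r-\frac1R\big)^+$ with $R>1$. Condition (3) holds because $m=0$ and $\rho$ does not depend on $t$. For (4), $A\rho^\gamma$ is a power greater than $1$ of the Lipschitz function $\rho^{\gamma-1}$. Hence it is Lipschitz, with $(A\rho^\gamma)_r=\frac{A\gamma}{\gamma-1}\rho\,(\rho^{\gamma-1})_r=-M\rho/r^2$ where $r\ne R$, and an integration by parts gives (4). So compactly supported atmospheres that meet a vacuum are natural here. For later use,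
$$h^2=\frac{A\gamma}{\theta^2}\rho^{2\theta}=\frac{2M}{\theta}\Big(\frac1r-\frac1R\Big)^+ .$$

The problem comes from the paper "Initial Boundary Value Problem for the Spherically Symmetric Motion of Isentropic Gas". Its setting is $1<\gamma\le5/3$. The known local result is this: if $\rho^0,u^0$ are bounded and $\rho^0\ge0$ has compact support (vacuum allowed), there are $T>0$ depending on $\rho^0,u^0,A,\gamma,M$ and a weak solution on $[0,T)$ with $0\le\rho\le C$, $|m|\le C\rho$. The question is whether a weak solution exists for all $t\ge0$. The answer is yes.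

**Theorem 1.** Let $M,A>0$, $1<\gamma\le5/3$, and let $\rho^0\ge0$, $u^0$ be bounded with $\operatorname{supp}\rho^0$ compact. Then there is a weak solution on $[1,\infty)\times[0,\infty)$. Moreover there is a constant $\Lambda$, independent of $t$, with $k\rho^\theta\le\Lambda$ a.e. and, a.e. on $\{\rho>0\}$,
$$u-k\rho^\theta\ge-\Lambda r^{-a},\qquad u+k\rho^\theta\le\Lambda(2-r^{-a}).$$

There are complements, not needed for Theorem 1, and they need one more notion.

**Definition (weak entropies).** For $g\in C^2(\mathbb R)$ let $\mu(ds)=(1-s^2)^\lambda ds$ on $(-1,1)$ with $\lambda=\frac{3-\gamma}{2(\gamma-1)}=\frac{1-\theta}{2\theta}>-\frac12$, and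
$$\eta_g=\rho\int g(u+hs)\,\mu(ds),\qquad q_g=\rho\int g(u+hs)(u+\theta hs)\,\mu(ds).$$

**Example.** Integration by parts gives $\int s^2d\mu/\int d\mu=\frac1{2\lambda+3}$, and $2\lambda+3=\frac{1+2\theta}{\theta}=\frac{\gamma}{\theta}$, so this ratio is $\theta/\gamma$. With $c_\mu=\int d\mu$, the choice $g=1/c_\mu$ gives $(\eta,q)=(\rho,m)$. The choice $g=\xi/c_\mu$ gives $\eta=m$ and $q=\rho u^2+\theta\cdot\frac{\theta}{\gamma}\rho h^2=\frac{m^2}\rho+A\rho^\gamma$. The choice $g=\xi^2/(2c_\mu)$ gives $\eta=\frac12\rho u^2+\frac{\theta}{2\gamma}\rho h^2=\frac{m^2}{2\rho}+\frac{A\rho^\gamma}{\gamma-1}$, the mechanical energy. For $\gamma=5/3$ one has $\lambda=1$, so $\mu=(1-s^2)\,ds$.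

**Theorem 2.** Let $\gamma>1$, $A>0$, $M\ge0$.

1. For all bounded measurable $\rho^0\ge0$, $u^0$ (no support condition) there is a weak solution on $[1,\infty)\times[0,\infty)$ with $k\rho^\theta\le\Lambda(2+Lt)^a$ and $|m|\le2\Lambda(2+Lt)^a\rho$ for some constants $\Lambda,L$.
2. If $1<\gamma<3$ and $\rho^0$ has compact support, there is a weak solution with bounds uniform in $t\in[0,\infty)$.
3. The solutions constructed here (also in Theorem 1) satisfy, for every convex $g\in C^2(\mathbb R)$ and all $0\le\psi\in C^1_c((1,\infty)\times[0,\infty))$, with $U^0=(\rho^0,\rho^0u^0)$,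
$$\iint\big(\eta_g(U)\psi_t+q_g(U)\psi_r+\nabla\eta_g(U)\cdot S\,\psi\big)dr\,dt+\int\eta_g(U^0)\psi(r,0)\,dr\ge0, \tag{5}$$
in particular for the mechanical energy.
4. Let $U$ be any weak solution on $[0,T)$ with $\rho^0=0$ for $r>R$ ($R\ge1$) and $|m|\le K\rho$ on $[0,T')$, where $T'\le T$ is finite and $K>0$. Then $\rho=0$ for a.e. $(r,t)$ with $r>R+Kt$, $t<T'$, and $\int_1^\infty r^2\rho\,dr=\int_1^\infty r^2\rho^0\,dr$ for a.e. $t<T'$.

From here on $\gamma>1$ and $M\ge0$ unless a narrower range is stated. The cases differ only in the barrier of Section 4.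

## 3. Riemann invariants, and the inflow that defeats a constant floor

Suppose first that the flow is smooth with $\rho>0$. Multiply the mass equation by $k\theta\rho^{\theta-1}$ and divide the momentum equation by $\rho$. Since $A\gamma\rho^{\gamma-2}\rho_r=ch_r$,
$$h_t+uh_r+cu_r+\tfrac2rcu=0,\qquad u_t+uu_r+ch_r=-\tfrac{M}{r^2}.$$
Because $hu=\frac{w-z}{2}\cdot\frac{w+z}2$, we have $\frac2rcu=\frac{\theta}{2r}(w^2-z^2)$. Adding and subtracting, with $\lambda_2=u+c$ and $\lambda_1=u-c$,
$$w_t+\lambda_2w_r=-\frac{\theta}{2r}(w^2-z^2)-\frac M{r^2},\qquad z_t+\lambda_1z_r=\frac{\theta}{2r}(w^2-z^2)-\frac M{r^2}. \tag{6}$$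
We also record
$$\lambda_1=\tfrac12\big[(1-\theta)w+(1+\theta)z\big],\qquad \lambda_2=\tfrac12\big[(1+\theta)w+(1-\theta)z\big].$$

In the simplest case we drop both sources in (6). Then $w$ and $z$ are carried along characteristics, and at the wall $u=0$ means $w=-z$, so the bounds $w\le\Lambda$, $z\ge-\Lambda$ persist. The sensible first attempt is to keep this constant triangle when the sources are present.

The ceiling causes no trouble. At $w=\Lambda$ with $|z|\le\Lambda$ the source of $w$ is $\le0$. On the floor $z=-\Lambda$, however, the source of $z$ is $\frac\theta{2r}(w^2-\Lambda^2)-\frac M{r^2}$, which is negative for every $|w|<\Lambda$. These are states with $u=\frac12(w-\Lambda)<0$: gas falling inward is compressed by the geometry, and gravity pulls in the same direction. So the constant floor is crossed.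

One can let the floor sink in time, $z\ge-Y(t)$. At $r=1$ and $w=0$ this requires $Y'\ge\frac\theta2Y^2+M$. Then $1/Y$ decreases at rate at least $\frac\theta2$, and $Y$ becomes infinite no later than $t=2/(\theta Y(0))$. This attempt gives a bound that is only local in time.

Now let the floor depend on $r$. For $Q=z+Y(r,t)$, (6) gives $Q_t+\lambda_1Q_r=H$ with
$$H=\frac{\theta}{2r}(w^2-z^2)-\frac{M}{r^2}+Y_t+\lambda_1Y_r .$$
Evaluate this on the floor: $z=-Y$, $w=\kappa Y$, $Y_r=-\alpha Y/r$. There $\lambda_1=\frac Y2[(1-\theta)\kappa-(1+\theta)]$, and so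
$$H=\frac{Y^2}{2r}\,q(\alpha,\kappa)+Y_t-\frac{M}{r^2},\qquad q(\alpha,\kappa)=\theta\kappa^2-\alpha(1-\theta)\kappa+\alpha(1+\theta)-\theta. \tag{7}$$
The bad state $\kappa=0$ now contributes $\alpha(1+\theta)-\theta$ instead of $-\theta$. There $\lambda_1<0$, so the signal travels inward, to where the floor is lower. This gain has the same size $Y^2/r$ as the loss, because $Y_r$ is a multiple of $Y/r$. A power law floor can therefore compensate a quadratic source, with no growth in time.

It remains to see whether some $\alpha$ makes $q$ positive for all $\kappa$. The minimum over $\kappa$ is at $\kappa=\frac{\alpha(1-\theta)}{2\theta}$: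
$$q_*(\alpha):=\min_\kappa q(\alpha,\kappa)=\alpha(1+\theta)-\theta-\frac{\alpha^2(1-\theta)^2}{4\theta},\qquad q_*(0)=-\theta,\quad q_*\ \text{concave}.$$
At $\alpha=a=\frac{2\theta}{1+\theta}$ we have $a(1+\theta)=2\theta$, so
$$q_*(a)=\theta-\theta\Big(\frac{1-\theta}{1+\theta}\Big)^2=\theta\cdot\frac{4\theta}{(1+\theta)^2}=a^2>0. \tag{8}$$
For instance, for $\gamma=5/3$ we have $\theta=\frac13$, $a=\frac12$, $q(\frac12,\kappa)=\frac13(\kappa^2-\kappa+1)$, whose minimum is $\frac14=a^2$.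

## 4. Barriers

**Definition (barrier).** A barrier is a function $Y>0$, smooth on $[1,\infty)\times(-\tau,\infty)$ for some $\tau>0$, with $Y,Y_t,Y_r,Y_{rr}$ bounded on $[1,\infty)\times[0,T]$ for each $T$, such that, with $D(t):=2Y(1,t)$, for all $r\ge1$, $t\ge0$:

(Y0) $Y_r<0$, $Y_t\ge0$, $Y_t(r,t)\le D'(t)$;

(Y1) with $\alpha=-rY_r/Y$, for all $\kappa\in\mathbb R$: $\ \frac{Y^2}{2r}q(\alpha,\kappa)+Y_t-\frac M{r^2}>0$.

(Y1) says that $H>0$ on the floor. (Y0) is for the ceiling, which will be $w\le D-Y$. The value $D=2Y(1,t)$ makes the triangle symmetric at the wall.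

**Lemma A** ($1<\gamma\le5/3$). If $\Lambda>0$ and $\Lambda>\sqrt{2M}/a$, then $Y=\Lambda r^{-a}$ is a barrier.

*Proof.* (Y0) is clear, since $Y_t=0=D'$. Here $\alpha=a$. As $\theta\le\frac13$ and $\theta\mapsto\frac{2\theta}{1+\theta}$ is increasing, $a\le\frac12$, so $2a+1\le2$. By (8) the left side of (Y1) is at least
$$\tfrac12a^2\Lambda^2r^{-2a-1}-Mr^{-2}\ \ge\ \big(\tfrac12a^2\Lambda^2-M\big)r^{-2}>0.\qquad\square$$

The hypothesis $\gamma\le5/3$ is used exactly here: it is equivalent to $a\le\frac12$, which lets the gain $r^{-2a-1}$ dominate gravity $r^{-2}$ for large $r$.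

**Example.** The static atmospheres of Section 2 lie in (1) for these $\Lambda$ and $1<\gamma\le5/3$, whatever $R$ is. Indeed $h\le\sqrt{2M/\theta}\,r^{-1/2}$, while $\Lambda>\sqrt{2M}\,\frac{1+\theta}{2\theta}\ge\sqrt{2M/\theta}$ because $1+\theta\ge2\sqrt\theta$, and $r^{-1/2}\le r^{-a}$. So $z=-h\ge-\Lambda r^{-a}$, and $w=h\le\Lambda r^{-a}\le\Lambda(2-r^{-a})$.

The next two lemmas serve Theorem 2 only.

**Lemma A′** ($1<\gamma<3$). The zeros of $q_*$ are $\alpha_\pm=\frac{2\theta}{(1\mp\sqrt\theta)^2}$, and $\alpha_-<\frac12$. Fix $a_1\in(\alpha_-,\min\{\alpha_+,\frac12\})$. Then $q_*(a_1)>0$, and $Y=\Lambda r^{-a_1}$ is a barrier if $\Lambda>0$ and $q_*(a_1)\Lambda^2>2M$.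

*Proof.* Now $0<\theta<1$. The equation $q_*(\alpha)=0$ reads $(1-\theta)^2\alpha^2-4\theta(1+\theta)\alpha+4\theta^2=0$. Its roots are
$$\frac{2\theta\,[\,1+\theta\pm\sqrt{(1+\theta)^2-(1-\theta)^2}\,]}{(1-\theta)^2}=\frac{2\theta(1\pm\sqrt\theta)^2}{(1-\sqrt\theta)^2(1+\sqrt\theta)^2},$$
which are $\alpha_\pm$. The inequality $\alpha_-<\frac12$ means $2\sqrt\theta<1+\sqrt\theta$, that is, $\theta<1$. By concavity $q_*>0$ between the roots. Since $2a_1+1\le2$, the left side of (Y1) is at least $(\frac12q_*(a_1)\Lambda^2-M)r^{-2}>0$, and (Y0) is clear. $\square$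

**Lemma B** (all $\gamma>1$). For every $\Lambda>0$ with $\Lambda^2>4M/a^2$ there is $L>0$ such that $Y=\Lambda\big(1+\frac{s(t)}r\big)^a$, $s(t)=1+Lt$, is a barrier. Here $Y\ge\Lambda$.

*Proof.* Let $\sigma=\frac{s}{r+s}\in(0,1)$, so that $1+\frac sr=\frac1{1-\sigma}$ and $1-\sigma=\frac r{r+s}$. Differentiating,
$$Y_r=-\frac{aY}{r}\,\sigma<0,\quad \alpha=a\sigma,\quad Y=\Lambda(1-\sigma)^{-a},\quad Y_t=\frac{aLY}{r+s}=\frac{aLY(1-\sigma)}{r}>0 .$$
$Y_t$ decreases in $r$, so $Y_t(r,t)\le Y_t(1,t)\le2Y_t(1,t)=D'$, which is (Y0). By concavity and (8), $q_*(a\sigma)\ge(1-\sigma)(-\theta)+\sigma a^2=-\theta+(\theta+a^2)\sigma$. Put $\sigma_1=\frac{\theta+a^2/2}{\theta+a^2}<1$.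

If $\sigma\ge\sigma_1$, then $q_*(a\sigma)\ge\frac{a^2}2$, and since $Y\ge\Lambda$ and $r\ge1$ the left side of (Y1) is at least $\frac{a^2\Lambda^2}{4r}-\frac{M}{r^2}\ge\frac1r\big(\frac{a^2\Lambda^2}4-M\big)>0$.

If $\sigma<\sigma_1$, then $q_*(a\sigma)\ge-\theta$, $Y\le\Lambda(1-\sigma_1)^{-a}$ and $\frac{M}{rY}\le\frac M\Lambda$. The left side is then at least $\frac Yr\big[aL(1-\sigma_1)-\frac\theta2\Lambda(1-\sigma_1)^{-a}-\frac M\Lambda\big]$, which is positive once $L$ is large. $\square$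

## 5. A viscosity adapted to the floor

Weak solutions will be limits of solutions of a parabolic system, and the region must be invariant for that system too. The plain choice is to add $\varepsilon\rho_{rr}$ and $\varepsilon m_{rr}$. Dividing by $\rho$, the velocity equation then receives $\varepsilon(u_{rr}+2\frac{\rho_r}\rho u_r)$. Written for $u+Y$ instead of $u$, this leaves an extra term $-\varepsilon(Y_{rr}+2\frac{\rho_r}\rho Y_r)$ in the equation for $Q=z+Y$. As Section 7 will show, the viscosity also yields a good term $E=\varepsilon\theta(\theta+1)h(\rho_r/\rho)^2$. But minimizing over $x=\rho_r/\rho$,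
$$\theta(\theta+1)hx^2-2xY_r\ \ge\ -\frac{Y_r^2}{\theta(\theta+1)h},$$
and this lower bound is useless as $h\to0$. That is where the estimate with the plain viscosity stops, and vacuum is exactly what we must allow. The cure is to add the missing term to the momentum equation, so that viscosity acts on $u+Y$.

Fix a barrier $Y$. For small $\varepsilon\in(0,1)$ let $b=2+1/\varepsilon$, $\ell=b-1$, $\delta=\delta_\varepsilon\in(0,\varepsilon)$. On $1<r<b$, $t>0$ consider
$$\begin{aligned}&\rho_t+m_r+\tfrac{2m}r=\varepsilon\rho_{rr},\\&m_t+\Big(\tfrac{m^2}\rho+A\rho^\gamma\Big)_r+\tfrac{2m^2}{r\rho}+\tfrac{M\rho}{r^2}=\varepsilon\,(m_{rr}+2Y_r\rho_r+Y_{rr}\rho),\end{aligned}\tag{9}$$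
with $\rho_r=0$, $m=0$ at $r=1$ and $\rho=\delta$, $m=0$ at $r=b$. With a mollifier $j_\varepsilon$ supported in $(-\varepsilon,\varepsilon)$, the data are
$$\rho^0_\varepsilon=\delta+j_\varepsilon*(\rho^0\mathbf 1_{[1+2\varepsilon,b-2\varepsilon]}),\qquad m^0_\varepsilon=j_\varepsilon*(\rho^0u^0\mathbf 1_{[1+2\varepsilon,b-2\varepsilon]}).$$
Then $(\rho^0_\varepsilon-\delta,m^0_\varepsilon)\in C_c^\infty(1,b)$, $\rho^0_\varepsilon\ge\delta$, $|m^0_\varepsilon|\le\|u^0\|_\infty\rho^0_\varepsilon$, and $(\rho^0_\varepsilon,m^0_\varepsilon)\to(\rho^0,\rho^0u^0)$ in $L^1_{loc}([1,\infty))$.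

**Choice of parameters.** Let $u^0_\varepsilon=m^0_\varepsilon/\rho^0_\varepsilon$ and $N_1=\|u^0\|_\infty+k(\|\rho^0\|_\infty+1)^\theta$. We require, for all small $\varepsilon$,
$$|u^0_\varepsilon|+k(\rho^0_\varepsilon)^\theta<Y(r,0)\ \text{ on }[1,b],\qquad k\delta^\theta<Y(b,0).\tag{10}$$
The left side of the first inequality is always at most $N_1$. In Lemma A with $\operatorname{supp}\rho^0\subset[1,R]$, take also $\Lambda(R+1)^{-a}>N_1$. This settles $r\le R+1$. For $R+1\le r\le b$ the data are exactly $(\delta,0)$, and (10) holds once $k\delta^\theta<Y(b,0)=\min_{[1,b]}Y(\cdot,0)$, a smallness condition on $\delta$ depending on $b$. Lemma A′ is the same with $a_1$. In Lemma B take $\Lambda>N_1$; since $Y\ge\Lambda$, (10) holds, because at $r=b$ the data are $(\delta,0)$.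

**Proposition 1.** For each small $\varepsilon$, (9) has a solution for all $t\ge0$ with $\rho>0$, $U\in C([0,\infty);C^1[1,b])$, $U_t,U_{rr}\in C([1,b]\times(0,\infty))$, the equations holding pointwise on $[1,b]\times(0,\infty)$, and
$$u+k\rho^\theta<D(t)-Y(r,t),\qquad u-k\rho^\theta>-Y(r,t).\tag{11}$$
Consequently $k\rho^\theta\le Y(1,t)$ and $|u|\le2Y(1,t)$.

Sections 6 to 8 prove it: local solutions, invariance, and no breakdown in finite time.

## 6. Local solutions of the viscous system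

Here $\varepsilon$ is fixed, and constants may depend on it.

**Step 1: a scale of spaces.** The purpose is to have the heat semigroup for our boundary conditions in explicit form. Let $X=L^2(1,b)^2$, $V=(\rho-\delta,m)$, and let $\mathcal A=-\varepsilon\partial_r^2$ with Neumann condition at $1$ and Dirichlet condition at $b$ for the first component, and Dirichlet conditions at both ends for the second. The eigenfunctions are $c_j=\sqrt{2/\ell}\cos n_j(r-1)$, $n_j=(j+\frac12)\pi/\ell$, $j\ge0$, and $\sqrt{2/\ell}\sin n_j'(r-1)$, $n_j'=j\pi/\ell$, $j\ge1$. They form an orthonormal basis, and the eigenvalues $\varepsilon n_j^2$, $\varepsilon n_j'^2$ are positive; write $\omega_j$ for them in one sequence and $v_j$ for the coefficients of $v$. Put $X^\sigma=D(\mathcal A^\sigma)$, $\|v\|_\sigma=\|\mathcal A^\sigma v\|_X=(\sum\omega_j^{2\sigma}v_j^2)^{1/2}$.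

By Cauchy–Schwarz, $\sum|v_j|\le\|v\|_\sigma(\sum\omega_j^{-2\sigma})^{1/2}$ is finite if $\sigma>\frac14$, since $\omega_j$ grows like $j^2$. With an extra factor $n_j$ one needs $\sum\omega_j^{1-2\sigma}<\infty$, that is, $\sigma>\frac34$. Hence $X^\sigma\hookrightarrow C[1,b]^2$ for $\sigma>\frac14$ and $X^\sigma\hookrightarrow C^1[1,b]^2$ for $\sigma>\frac34$. In the latter case elements of $X^\sigma$ satisfy the boundary conditions, because the series converge in $C^1$. Since the differentiated eigenfunctions are again orthogonal, $\|v\|_{1/2}^2=\varepsilon\|v_r\|_{L^2}^2$. Elements of $X^1$ have $v_{rr}=-\varepsilon^{-1}\mathcal Av\in L^2$, and $C_c^\infty(1,b)^2\subset X^1$ by integrating by parts twice in the coefficients. Finally, from $\sup_\omega\omega^\sigma e^{-t\omega}\le C_\sigma t^{-\sigma}$, from $1-e^{-x}\le\min(1,x)\le x^\sigma$, and from Hölder's inequality,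
$$\|\mathcal A^\sigma e^{-t\mathcal A}\|\le C_\sigma t^{-\sigma}\ (\sigma\ge0),\quad \|(1-e^{-t\mathcal A})\mathcal A^{-\sigma}\|\le t^\sigma\ (0\le\sigma\le1),\quad \|v\|_\beta\le\|v\|_\sigma^{1-\iota}\|v\|_1^\iota, \tag{12}$$
the last for $\beta=(1-\iota)\sigma+\iota$, $0\le\iota\le1$.

**Step 2: a singular Gronwall inequality.** Let $y\ge0$ be continuous on $[0,T)$, $T<\infty$, $\beta<1$ and $y(t)\le a_0+C\int_0^t(t-s)^{-\beta}y(s)\,ds$. Then $y\le C'a_0$ on $[0,T)$ with $C'=C'(C,\beta,T)$. Indeed choose $\omega$ with $C\,\Gamma(1-\beta)\omega^{\beta-1}\le\frac12$. For $T_1<T$, multiplying by $e^{-\omega t}$ and using $\int_0^\infty\tau^{-\beta}e^{-\omega\tau}d\tau=\Gamma(1-\beta)\omega^{\beta-1}$, we get $\sup_{[0,T_1]}e^{-\omega t}y\le a_0+\frac12\sup_{[0,T_1]}e^{-\omega t}y$. The supremum is finite, so $y\le2a_0e^{\omega T}$.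

**Step 3: the linear equation with Hölder forcing.** This step converts Hölder continuity of the forcing into differentiability of the solution. Let $F\in C^\nu([0,T_1];X)$, $0<\nu<1$, $V_0\in X^1$ and $V(t)=e^{-t\mathcal A}V_0+\int_0^te^{-(t-s)\mathcal A}F(s)\,ds$. Each coefficient satisfies $V_j'=F_j-\omega_jV_j=:R_j$. Inserting $\omega_j\int_0^te^{-\tau\omega_j}d\tau\,F_j(t)=(1-e^{-t\omega_j})F_j(t)$,
$$R(t)=e^{-t\mathcal A}\big(F(t)-\mathcal AV_0\big)-\int_0^t\mathcal Ae^{-\tau\mathcal A}\big(F(t-\tau)-F(t)\big)d\tau .$$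
For $0\le\sigma<\nu$ the integrand is $O(\tau^{\nu-1-\sigma})$ in $X^\sigma$, which is integrable. The part of the integral over $\tau>\omega$ is continuous in $t$ (its integrand is bounded and continuous there) and converges locally uniformly as $\omega\to0$. Hence $R\in C((0,T_1];X^\sigma)$. Also $V(t)\in X^\sigma$, and $V(t)-V(t')=\int_{t'}^tR$. So
$$V\in C^1((0,T_1];X^\sigma)\ (\sigma<\nu),\qquad V_t=R,\qquad \mathcal AV=F-V_t\in C((0,T_1];X). \tag{13}$$
The same splitting at $\tau=\omega$ shows that if $F$ is merely continuous into $X$, the integral $\int_0^te^{-(t-s)\mathcal A}F(s)\,ds$ is continuous into $X^\beta$ for each $\beta<1$; its part over $\tau<\omega$ is $O(\omega^{1-\beta})$. All this holds also for the scalar operator $B=-\varepsilon\partial_r^2$ on $L^2(1,b)$ with Neumann condition at $1$ and Dirichlet condition at $b$.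

**Step 4: existence and continuation.** Fix $\beta=\frac{25}{32}>\frac34$. Write (9) as $V_t+\mathcal AV=f(t,V)$ with
$$f=\Big(-m_r-\tfrac{2m}r,\ -2um_r+u^2\rho_r-A\gamma\rho^{\gamma-1}\rho_r-\tfrac{2m^2}{r\rho}-\tfrac{M\rho}{r^2}+\varepsilon(2Y_r\rho_r+Y_{rr}\rho)\Big). \tag{14}$$
For $\rho>0$ it is pointwise a smooth function of $(r,t,U,U_r)$, affine in $U_r$. The convex set $S_{K,d}=\{\|V\|_\beta\le K,\ \min\rho\ge d\}$ is bounded in $C^1$. So for $V,W\in S_{K,d}$ and $s,t\le T_0+1$,
$$\|f(t,V)\|_X\le N,\qquad \|f(t,V)-f(s,W)\|_X\le N(|t-s|+\|V-W\|_\beta),\qquad N=N(K,d,T_0).$$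

Let $V_0\in S_{K,d}$ and $\sigma_0\in(\frac14,\beta)$. Then $\|e^{-t\mathcal A}V_0\|_\beta\le K$ and, by (12), $\|e^{-t\mathcal A}V_0-V_0\|_{\sigma_0}\le t^{\beta-\sigma_0}K$. By the embedding $X^{\sigma_0}\hookrightarrow C$ there are $\tau,\kappa_1\in(0,1]$, depending only on $K,d,T_0$, such that every $V$ with $\|V-e^{-t\mathcal A}V_0\|_\beta\le\kappa_1$, $t\le\tau$, lies in $S_{K+1,d/2}$. On $\{V\in C([0,\tau];X^\beta):\|V(t)-e^{-t\mathcal A}V_0\|_\beta\le\kappa_1\}$ consider the map $V\mapsto e^{-t\mathcal A}V_0+\int_0^te^{-(t-s)\mathcal A}f(s,V(s))\,ds$. Since $\int_0^t\|e^{-(t-s)\mathcal A}\|_{X\to X^\beta}ds\le Ct^{1-\beta}$, for smaller $\tau=\tau(K,d,T_0)$ it maps this set to itself and is a contraction. Its fixed point is a mild solution. The same works from any initial time $<T_0$, with the same $\tau$. Two mild solutions in $C([0,T_1];X^\beta)$ with $\rho>0$ lie in a common $S_{K,d}$, so the $\beta$-norm $y$ of their difference satisfies $y\le C\int_0^t(t-s)^{-\beta}y\,ds$,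 and Step 2 gives $y=0$. Hence there is a maximal mild solution on some $[0,T^*)$ with $\rho>0$, and
$$T^*<\infty\ \Rightarrow\ \text{not both}\ \sup_{t<T^*}\|V(t)\|_\beta<\infty\ \text{and}\ \inf_{t<T^*}\min\rho(\cdot,t)>0. \tag{15}$$
Otherwise all $V(t)$ lie in one $S_{K,d}$, and restarting less than $\tau$ before $T^*$ would extend the solution beyond $T^*$.

**Step 5: the equations hold pointwise.** The maximum principle needs classical derivatives up to the lateral boundary. Let $F(t)=f(t,V(t))$, $T_1<T^*$, and $y_\eta(t)=\|V(t+\eta)-V(t)\|_\beta$ for $\eta>0$, $t+\eta\le T_1$. We have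
$$V(t+\eta)-V(t)=(e^{-\eta\mathcal A}-1)e^{-t\mathcal A}V_0+\int_0^\eta e^{-(t+\eta-s)\mathcal A}F(s)\,ds+\int_0^te^{-(t-s)\mathcal A}\big(F(s+\eta)-F(s)\big)ds .$$
Since $V_0\in C_c^\infty\subset X^1$, (12) bounds the first term by $\eta^{1-\beta}\|V_0\|_1$ in $X^\beta$, so
$$y_\eta(t)\le\eta^{1-\beta}\|V_0\|_1+C\int_0^\eta(\eta-s)^{-\beta}ds+C\int_0^t(t-s)^{-\beta}(\eta+y_\eta(s))\,ds,$$
and Step 2 gives $y_\eta\le C\eta^{1-\beta}=C\eta^{7/32}$. Thus $V\in C^{7/32}([0,T_1];X^\beta)$ and $F\in C^{7/32}([0,T_1];X)$. By (13) with $\sigma=\frac{13}{64}<\frac{7}{32}$, $V\in C^1((0,T^*);X^\sigma)$ and $\mathcal AV\in C((0,T^*);X)$.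

This $\sigma$ is below $\frac14$, so one more round is needed. Interpolate with (12): $\iota=\frac{\beta-\sigma}{1-\sigma}=\frac{50-13}{64-13}=\frac{37}{51}$. The $X^1$ norm of $V(t)-V(s)$ is locally bounded and the $X^\sigma$ norm is locally $O(|t-s|)$, so $V$ is locally Hölder on $(0,T^*)$ into $X^\beta$ with exponent $1-\iota=\frac{14}{51}>\frac14$, and so is $F$ into $X$. Apply (13) on $[t_0,T_1]$, $t_0>0$ (note $V(t_0)\in X^1$), with some $\sigma'\in(\frac14,\frac{14}{51})$. This gives $U_t\in C((0,T^*);X^{\sigma'})\subset C([1,b]\times(0,T^*))$. As $U\in C([0,T^*);C^1)$, $F$ is continuous on $[1,b]\times[0,T^*)$. Hence $\varepsilon U_{rr}=U_t-F$ is continuous on $[1,b]\times(0,T^*)$, and (9) holds pointwise up to $r=1$ and $r=b$ for $0<t<T^*$.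

## 7. The region is invariant for the viscous flow

**Step 1: equations for the distances to ceiling and floor.** For $0<t<T^*$ subtract $u$ times the first equation of (9) from the second and divide by $\rho$. With $v:=u+Y$,
$$m_{rr}-u\rho_{rr}+2Y_r\rho_r+Y_{rr}\rho=\rho u_{rr}+2\rho_ru_r+2Y_r\rho_r+Y_{rr}\rho=\rho v_{rr}+2\rho_rv_r ,$$
$$u_t+uu_r+ch_r=-\frac{M}{r^2}+\varepsilon\Big(v_{rr}+2\frac{\rho_r}{\rho}v_r\Big).$$
Multiply the first equation by $k\theta\rho^{\theta-1}$. Since $h_{rr}=k\theta\rho^{\theta-1}\rho_{rr}+k\theta(\theta-1)\rho^{\theta-2}\rho_r^2$ and $2\frac{\rho_r}\rho h_r=2k\theta\rho^{\theta-2}\rho_r^2$,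
$$h_t+uh_r+cu_r+\frac2rcu=\varepsilon\Big(h_{rr}+2\frac{\rho_r}\rho h_r\Big)-E,\qquad E:=\varepsilon k\theta(\theta+1)\rho^{\theta-2}\rho_r^2\ge0 .$$
Let $P:=D(t)-(w+Y)=D-(v+h)$ and $Q:=z+Y=v-h$. Adding and subtracting as in Section 3,
$$P_t+\Big(\lambda_2-2\varepsilon\frac{\rho_r}\rho\Big)P_r=\varepsilon P_{rr}+E+G,\qquad G=D'-Y_t-\lambda_2Y_r+\frac\theta{2r}(w^2-z^2)+\frac M{r^2}, \tag{16}$$
$$Q_t+\Big(\lambda_1-2\varepsilon\frac{\rho_r}\rho\Big)Q_r=\varepsilon Q_{rr}+E+H,\qquad H=\frac\theta{2r}(w^2-z^2)-\frac M{r^2}+Y_t+\lambda_1Y_r. \tag{17}$$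
No stray derivative of $Y$ multiplies $\rho_r/\rho$; this is the effect of the adapted viscosity. The sign of $E$ is favorable in both lines.

**Step 2: the claim $P,Q>0$ on $[1,b]\times[0,T^*)$.** At $t=0$ it follows from (10): $z>-Y(r,0)$, and $w<Y(r,0)\le2Y(1,0)-Y(r,0)$. If the claim fails, there is a first time $t^*>0$ at which $P$ or $Q$ vanishes at some $r^*\in[1,b]$, and $P,Q\ge0$ on $[1,b]\times[0,t^*]$. We look at the three possible places.

At $r^*=b$: there $u=0$, $\rho=\delta$, and $Y(b,t)\ge Y(b,0)>k\delta^\theta$ by $Y_t\ge0$ and (10). So $Q=Y(b,t)-k\delta^\theta>0$, and since $Y(1,t)\ge Y(b,t)$, $P=2Y(1,t)-Y(b,t)-k\delta^\theta\ge Y(b,t)-k\delta^\theta>0$. This place is impossible.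

At $r^*=1$: there $u=0$, so $P=D-Y(1,t^*)-h=Y(1,t^*)-h=Q$, and both vanish. As $P,Q\ge0$, we have $P_r\ge0$ and $Q_r\ge0$ at this endpoint. But $P_r+Q_r=-2h_r=0$ because $\rho_r=0$. So $P_r=Q_r=0$, and Taylor expansion gives $P_{rr},Q_{rr}\ge0$. Moreover $P_t,Q_t\le0$.

At $1<r^*<b$: the function among $P,Q$ that vanishes has zero $r$-derivative, nonnegative second $r$-derivative, and nonpositive $t$-derivative.

In the last two cases we contradict (16) or (17), which hold up to $r=1$. Suppose $Q=0$ at $(r^*,t^*)$. Then $z=-Y$; write $w=\kappa Y$. By (7) and (Y1), $H>0$, so (17) reads $0\ge Q_t=\varepsilon Q_{rr}+E+H>0$, a contradiction. Suppose instead $P=0$. Then $w=2Y(1,t^*)-Y(r^*,t^*)\ge Y(r^*,t^*)>0$ and $-w\le-Y\le z<w$, so $|z|\le w$. Therefore $\lambda_2=\frac12[(1+\theta)w+(1-\theta)z]\ge\frac12[1+\theta-|1-\theta|]w=\min\{1,\theta\}w>0$. By (Y0), $D'-Y_t\ge0$ and $-\lambda_2Y_r>0$, while $w^2-z^2\ge0$, $M\ge0$. So $G>0$ and (16) reads $0\ge P_t>0$, a contradiction.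

Thus (11) holds on $[0,T^*)$. Since $2h=w-z<(D-Y)+Y=D$, we get $h<Y(1,t)$. Since $z<u<w$, we get $-Y<u<D$, hence $|u|\le2Y(1,t)$.

## 8. No vacuum and no blow-up in finite time at fixed $\varepsilon$

Suppose $T^*<\infty$. By Section 7 there is $K$ with $|u|,\rho\le K$ on $[0,T^*)$. We contradict (15).

**Step 1: bound in $X^\beta$.** In (14) every coefficient is bounded in terms of $K$ alone, with no lower bound on $\rho$. So $\|f(t,V)\|_X\le C(1+\|U_r\|_{L^2})\le C(1+\|V\|_{1/2})\le C(1+\|V\|_\beta)$. With $y=\|V(\cdot)\|_\beta$ we get $y(t)\le C+C\int_0^t(t-s)^{-\beta}(1+y(s))\,ds$, and the Gronwall inequality of Section 6 bounds $y$ on $[0,T^*)$.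

**Step 2: lower bound for $\rho$, reduced to a linear problem.** Let $\varphi=\ln(\delta/\rho)$. Then $\varphi_r(1,t)=0$, $\varphi(b,t)=0$, $\varphi(\cdot,0)\le0$. From $\varphi_r=-\rho_r/\rho$ and $\varphi_{rr}=-\rho_{rr}/\rho+\varphi_r^2$, for $t>0$,
$$\varphi_t=\varepsilon\varphi_{rr}-\varepsilon\varphi_r^2-u\varphi_r+u_r+\frac{2u}r\ \le\ \varepsilon\varphi_{rr}+u_r+K_1,\qquad K_1=2K+\frac{K^2}{4\varepsilon},$$
by completing the square. The term $u_r$ has no bound independent of the density yet, so we subtract a function that solves the linear equation with source $u_r$. With $B$ as in Section 6, Step 3, let $\Theta(t)=\int_0^te^{-B(t-s)}u_r(s)\,ds$. On each $[0,T_1]$, $T_1<T^*$, $\rho$ is bounded below and $V$ is Hölder into $X^\beta\subset C^1$, so $u_r$ is Hölder into $L^2$. By (13), $\Theta\in C^1((0,T^*);L^2)$, $\Theta(t)\in D(B)$ and $\Theta_t=\varepsilon\Theta_{rr}+u_r$. Moreover $\Theta\in C([0,T^*);D(B^\beta))\subset C([0,T^*);C^1[1,b])$, with $\Theta(0)=0$, $\Theta_r(1,t)=0$,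 $\Theta(b,t)=0$.

**Step 3: $\Theta$ is bounded using only $|u|\le K$.** The point is to move the derivative from $u$ to the semigroup. Let $e_j=\sqrt{2/\ell}\sin n_j(r-1)$, an orthonormal system in $L^2$. As $u=0$ at $r=1$ and $r=b$, $\int u_rc_j\,dr=n_j\int ue_j\,dr=:n_jg_j$. Hence
$$|e^{-B\tau}u_r|=\Big|\sum_je^{-\varepsilon n_j^2\tau}n_jg_jc_j\Big|\le\sqrt{\tfrac2\ell}\Big(\sum_jn_j^2e^{-2\varepsilon n_j^2\tau}\Big)^{1/2}\|u\|_{L^2}\le C\tau^{-7/8}\|u\|_{L^2}.$$
For the last inequality put $x=\varepsilon n_j^2\tau$. Then $n_j^2e^{-2x}=(\varepsilon\tau)^{-7/4}n_j^{-3/2}\,x^{7/4}e^{-2x}\le C(\varepsilon\tau)^{-7/4}n_j^{-3/2}$, and $\sum n_j^{-3/2}<\infty$. Since $\tau^{-7/8}$ is integrable at $0$, $|\Theta|\le C_2$ on $[0,T^*)$.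

**Step 4: comparison.** The function $\zeta=\varphi-\Theta-K_1t$ is continuous on $[1,b]\times[0,T^*)$ and satisfies $\zeta_t\le\varepsilon\zeta_{rr}$ a.e. in $r$ for each $t>0$, with $\zeta_r(1,t)=0$, $\zeta(b,t)=-K_1t\le0$, $\zeta(\cdot,0)\le0$. Multiply by $\zeta^+$ and integrate. The boundary terms vanish because $\zeta_r=0$ at $1$ and $\zeta^+=0$ at $b$, so $\frac{d}{dt}\int(\zeta^+)^2dr\le-2\varepsilon\int|(\zeta^+)_r|^2dr\le0$ for $t>0$. The integral is continuous on $[0,T^*)$ and vanishes at $t=0$. Hence $\zeta\le0$, so $\varphi\le C_2+K_1T^*$, that is, $\rho\ge\delta e^{-C_2-K_1T^*}>0$ on $[0,T^*)$. With Step 1 this contradicts (15). So $T^*=\infty$, and Proposition 1 is proved. $\square$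

## 9. Estimates uniform in $\varepsilon$

From now on $C$ depends on $T$ and on a cut-off $0\le\chi\in C_c^\infty(1,\infty)$ but not on $\varepsilon$, with $\varepsilon$ so small that $\operatorname{supp}\chi\subset(1,b)$. By (11), $\rho_\varepsilon,|u_\varepsilon|\le C$ for $t\le T$. The index $\varepsilon$ is dropped. Time integrations are over $(t_1,T)$, and then $t_1\to0$, which is legitimate since $U\in C([0,\infty);C^1)$ and $\rho>0$.

**Step 1: dissipation.** Let $\eta^*=\frac{m^2}{2\rho}+\frac{A\rho^\gamma}{\gamma-1}$ and $q^*=\frac{m^3}{2\rho^2}+\frac{A\gamma\rho^{\gamma-1}m}{\gamma-1}$, the energy and its flux: smooth solutions of (2) with $S=0$ satisfy $\eta^*_t+q^*_r=0$. We have $\eta^*_m=u$ and $\nabla^2\eta^*(U_r,U_r)=\rho u_r^2+A\gamma\rho^{\gamma-2}\rho_r^2$. Multiply (9) by $\chi\nabla\eta^*$, use $\nabla\eta^*\cdot U_{rr}=\eta^*_{rr}-\nabla^2\eta^*(U_r,U_r)$, and integrate over $(1,b)\times(0,T)$: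
$$\varepsilon\iint\chi(\rho u_r^2+A\gamma\rho^{\gamma-2}\rho_r^2)=-\Big[\int\chi\eta^*\Big]_0^T+\iint(\chi_rq^*+\varepsilon\chi_{rr}\eta^*+\chi\nabla\eta^*\cdot S)+\varepsilon\iint\chi u(2Y_r\rho_r+Y_{rr}\rho).$$
Every term on the right except $2\varepsilon\iint\chi uY_r\rho_r$ is bounded by $C$. Integrating that one by parts,
$$2\varepsilon\iint\chi uY_r\rho_r=-2\varepsilon\iint\rho u(\chi Y_r)_r-2\varepsilon\iint\rho\chi Y_ru_r\le C+\frac\varepsilon2\iint\chi\rho u_r^2+2\varepsilon\iint\chi\rho Y_r^2 .$$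
The middle term is absorbed on the left. Hence
$$\varepsilon\int_0^T\!\!\int\chi(\rho u_r^2+\rho^{\gamma-2}\rho_r^2)\,dr\,dt\le C. \tag{18}$$

**Step 2: the viscous fluxes vanish.** For $\gamma\le2$, (18) already bounds $\varepsilon\iint\chi\rho_r^2$, because $\rho^{\gamma-2}$ is bounded below. For all $\gamma>1$ argue as follows. Multiply the first equation of (9) by $\chi\rho$ and use $\rho(\rho u)_r=(\frac12\rho^2u)_r+\frac12\rho^2u_r$ and $\iint\chi\rho\rho_{rr}=-\iint\chi\rho_r^2+\frac12\iint\chi_{rr}\rho^2$: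
$$\varepsilon\iint\chi\rho_r^2\le C+\frac12\iint\chi\rho^2|u_r|\le C+C\Big(\iint\chi\rho u_r^2\Big)^{1/2}\le C(1+\varepsilon^{-1/2}),$$
by (18). Multiplying by $\varepsilon$ gives $\varepsilon^2\iint\chi\rho_r^2\to0$. Also $\varepsilon^2\iint\chi\rho^2u_r^2\le C\varepsilon\cdot\varepsilon\iint\chi\rho u_r^2\le C\varepsilon$. So
$$\varepsilon\rho_r\to0\ \text{ and }\ \varepsilon\rho u_r\to0\quad\text{in }L^2_{loc}((1,\infty)\times[0,\infty)). \tag{19}$$

## 10. Weak entropies and convergence almost everywhere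

Bounds alone give weak limits, which do not pass through $m^2/\rho$ and $\rho^\gamma$. Two published results turn entropy information into convergence a.e.

**Murat's lemma.** A sequence bounded in $W^{-1,p}_{loc}$, $p>2$, which is the sum of a sequence precompact in $H^{-1}_{loc}$ and a sequence locally bounded in the space of measures, is precompact in $H^{-1}_{loc}$.

**Reduction theorem.** Let $\Omega\subset\mathbb R^2$ be open, $0\le\rho_n\le K$, $|m_n|\le K\rho_n$ a.e. in $\Omega$, and suppose $\partial_t\eta_g(U_n)+\partial_rq_g(U_n)$ is precompact in $H^{-1}_{loc}(\Omega)$ for every $g\in C^2$. Then a subsequence of $U_n=(\rho_n,m_n)$ converges a.e. in $\Omega$.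

The sources are: for $1<\gamma\le5/3$, Ding–Chen–Luo, Acta Math. Sci. 5 (1985), Chen, Acta Math. Sci. 6 (1986), Ding–Chen–Luo, Comm. Math. Phys. 121 (1989); for $1<\gamma<3$, Lions–Perthame–Souganidis, CPAM 49 (1996); for $\gamma\ge3$, Lions–Perthame–Tadmor, Comm. Math. Phys. 163 (1994). The value of $A$ is immaterial, by the scaling $U\mapsto\text{const}\cdot U$.

Fix $g\in C^2$, write $\eta=\eta_g$, $q=q_g$, $\xi=u+hs$.

**Step 1: $(\eta,q)$ is an entropy pair.** We need $\nabla q=\nabla\eta\,\nabla f_0$ for $\rho>0$, where $f_0=(m,\frac{m^2}\rho+A\rho^\gamma)$. Equivalently, $\eta_t+q_r=0$ must follow algebraically from $\rho_t=-u\rho_r-\rho u_r$, $u_t=-uu_r-\theta hh_r$, $h_t=-uh_r-\theta hu_r$ with $(\rho_r,u_r)$ arbitrary and $\rho h_r=\theta h\rho_r$. Differentiating under the integral, the terms $(\rho_t+u\rho_r+\rho u_r)\int g\,\mu$ cancel. Next, $\theta h\rho_r+\theta\rho h_r=(1+\theta)\rho h_r$ multiplies $\int g(\xi)s\,\mu(ds)$. Finally,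
$$\xi_t+u\xi_r+\theta hs\xi_r=-\theta hh_r-\theta hsu_r+\theta hs(u_r+sh_r)=-\theta hh_r(1-s^2).$$
Therefore
$$\eta_t+q_r=(1+\theta)\rho h_r\int g(\xi)s\,\mu(ds)-\theta\rho h_r\int hg'(\xi)(1-s^2)^{\lambda+1}ds .$$
As $hg'(\xi)=\frac{d}{ds}g(u+hs)$ and $\lambda+1>0$, integration by parts turns the last integral into $2(\lambda+1)\int g(\xi)s\,\mu(ds)$. Since $2\theta(\lambda+1)=1+\theta$, the sum is $0$.

**Step 2: the Hessian is controlled by the dissipation in (18).** Let $\rho>0$ and differentiate along $\tau\mapsto(\rho+\tau\dot\rho,m+\tau\dot m)$. From $m=\rho u$, $\dot u=(\dot m-u\dot\rho)/\rho$ and $2\dot\rho\dot u+\rho\ddot u=0$. From $h=k\rho^\theta$, $\dot h=k\theta\rho^{\theta-1}\dot\rho$, $\ddot h=k\theta(\theta-1)\rho^{\theta-2}\dot\rho^2$, so $2\dot\rho\dot h+\rho\ddot h=k\theta(\theta+1)\rho^{\theta-1}\dot\rho^2$. Since $\frac{d^2}{d\tau^2}[\rho g(\xi)]=g'(\xi)(2\dot\rho\dot\xi+\rho\ddot\xi)+\rho g''(\xi)\dot\xi^2$,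
$$\nabla^2\eta(\dot U,\dot U)=k\theta(\theta+1)\rho^{\theta-1}\dot\rho^2\int g'(\xi)s\,\mu(ds)+\rho\int g''(\xi)\big(\dot u+k\theta\rho^{\theta-1}\dot\rho\,s\big)^2\mu(ds).$$
Because $\int s\,\mu(ds)=0$, $\int g'(\xi)s\,\mu(ds)=\int(g'(u+hs)-g'(u))s\,\mu(ds)$. On bounded sets of $(\rho,u)$ this is $O(\rho^\theta)$, and it is $\ge0$ if $g$ is convex. As $\rho^{2\theta-1}=\rho^{\gamma-2}$,
$$|\nabla^2\eta(\dot U,\dot U)|\le C(\rho\dot u^2+\rho^{\gamma-2}\dot\rho^2)\ \text{ on bounded sets},\qquad \nabla^2\eta\ge0\ \text{ if }g\text{ is convex}. \tag{20}$$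
The same first derivatives give $\eta_m=\int g'(\xi)\,\mu$ and $\eta_\rho=\int(g-ug'+\theta hsg')\,\mu$, which are bounded on bounded sets. Since $m_r=u\rho_r+\rho u_r$, also $|\eta_r|\le C(|\rho_r|+\rho|u_r|)$, and $\eta,q=O(\rho)$.

**Step 3: compactness.** By (9), Step 1 and $\nabla\eta\cdot U_{rr}=\eta_{rr}-\nabla^2\eta(U_r,U_r)$,
$$\eta_t+q_r=\nabla\eta\cdot S+(\varepsilon\eta_r)_r-\varepsilon\nabla^2\eta(U_r,U_r)+\varepsilon\eta_m(2Y_r\rho_r+Y_{rr}\rho). \tag{21}$$
Let $\varepsilon$ run through a sequence tending to $0$ and take $\Omega_n=(1,n)\times(0,n)$, where $U_\varepsilon$ is defined for small $\varepsilon$. Locally in $\Omega_n$, the first term is bounded in $L^\infty$; the second tends to $0$ in $H^{-1}$ by (19); the third is bounded in $L^1$ by (18) and (20); the fourth tends to $0$ in $L^2$ by (19). The left side is bounded in $W^{-1,\infty}$. The second term is precompact in $H^{-1}_{loc}$ and the rest is locally bounded in measures, so by Murat's lemma $\eta_t+q_r$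 is precompact in $H^{-1}_{loc}(\Omega_n)$. The reduction theorem on each $\Omega_n$ and a diagonal argument give, for a subsequence,
$$U_\varepsilon=(\rho_\varepsilon,m_\varepsilon)\to U=(\rho,m)\quad\text{a.e. in }(1,\infty)\times(0,\infty). \tag{22}$$

## 11. Passage to the limit and proof of Theorem 1

**Step 1: bounds and nonlinear terms.** By Proposition 1, $0\le k\rho^\theta\le Y(1,t)$ and $|m|\le2Y(1,t)\rho$ a.e., so (a) holds. On $\{\rho>0\}$ we have $u_\varepsilon\to u$, and (11) gives $z\ge-Y$, $w\le D-Y$. Moreover $m_\varepsilon^2/\rho_\varepsilon\to m^2/\rho$ a.e.: this is clear where $\rho>0$, and where $\rho=0$ we have $m_\varepsilon^2/\rho_\varepsilon\le C\rho_\varepsilon\to0$. So dominated convergence applies to all terms below.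

**Step 2: the mass equation with the wall.** Let $\psi\in C_c^2([1,\infty)\times[0,\infty))$ and $\varepsilon$ be so small that $\psi=0$ for $r\ge b-1$. Multiply the first equation of (9) by $\psi$, integrate over $t>t_1$ and let $t_1\to0$. Since $m_\varepsilon=0$ and $\partial_r\rho_\varepsilon=0$ at $r=1$,
$$\iint\Big(\rho_\varepsilon\psi_t+m_\varepsilon\psi_r-\frac{2m_\varepsilon}r\psi\Big)+\int\rho^0_\varepsilon\psi(r,0)\,dr=-\varepsilon\int\rho_\varepsilon(1,t)\psi_r(1,t)\,dt-\varepsilon\iint\rho_\varepsilon\psi_{rr}\to0 .$$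
The limit is (3) for $\psi\in C_c^2$. For $\psi\in C_c^1([1,\infty)\times[0,\infty))$, extend it to $r<1$ by $\psi(1-x,t)=-3\psi(1+x,t)+4\psi(1+\frac x2,t)$, $x>0$. The values match because $-3+4=1$, and the $x$-derivatives match because $-3\psi_r+2\psi_r=-\psi_r$. Extend in the same way to $t<0$. The result is in $C_c^1(\mathbb R^2)$, and its mollifications converge to it in $C^1$ with supports in a fixed compact set. All coefficients in (3) are locally bounded, so (3) passes to the limit.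

**Step 3: the momentum equation.** For $\psi\in C_c^2((1,\infty)\times[0,\infty))$ and small $\varepsilon$, integrating by parts in the second equation of (9),
$$\iint\Big(m_\varepsilon\psi_t+\Big(\frac{m_\varepsilon^2}{\rho_\varepsilon}+A\rho_\varepsilon^\gamma\Big)\psi_r-\Big(\frac{2m_\varepsilon^2}{r\rho_\varepsilon}+\frac{M\rho_\varepsilon}{r^2}\Big)\psi\Big)+\int m^0_\varepsilon\psi(r,0)\,dr=-\varepsilon\iint\big[m_\varepsilon\psi_{rr}-2\rho_\varepsilon(\psi Y_r)_r+\rho_\varepsilon Y_{rr}\psi\big]\to0 .$$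
This gives (4) for $C_c^2$, and for $C_c^1$ by the same approximation with extension in $t$ only. So $U$ is a weak solution on $[0,\infty)$.

**Proof of Theorem 1.** Let $\operatorname{supp}\rho^0\subset[1,R]$ and take $Y=\Lambda r^{-a}$ with $\Lambda>\max\{\sqrt{2M}/a,\ N_1(R+1)^a\}$. Lemma A makes it a barrier, and (10) holds for $\delta_\varepsilon$ small. The limit $U$ is a weak solution for $0\le t<\infty$. By Step 1 with $Y(1,t)=\Lambda$ and $D=2\Lambda$, its bounds are $k\rho^\theta\le\Lambda$ and, on $\{\rho>0\}$, $z\ge-\Lambda r^{-a}$ and $w\le\Lambda(2-r^{-a})$, independent of $t$. So the global-existence statement is true. $\blacksquare$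

## 12. Other ranges of $\gamma$, entropy inequality, finite speed: proof of Theorem 2

**Part 1.** Use Lemma B with $\Lambda>\max\{N_1,2\sqrt M/a\}$. Here $Y(1,t)=\Lambda(1+s(t))^a=\Lambda(2+Lt)^a$. Sections 5–11 apply verbatim, and Step 1 of Section 11 gives the stated bounds.

**Part 2.** Use Lemma A′ with $\Lambda>N_1(R+1)^{a_1}$ and $q_*(a_1)\Lambda^2>2M$. Here $Y(1,t)=\Lambda$ for all $t$.

**Part 3.** The sign of the Hessian gives the inequality. Let $g\in C^2$ be convex and $0\le\psi\in C_c^2((1,\infty)\times[0,\infty))$. Multiply (21) by $\psi$ and integrate. By (20) the term $-\varepsilon\iint\nabla^2\eta(U_r,U_r)\psi$ is $\le0$. Next, $\varepsilon\iint\psi\eta_{rr}=\varepsilon\iint\eta\psi_{rr}\to0$, and the term with $\varepsilon\eta_m(2Y_r\rho_r+Y_{rr}\rho)$ tends to $0$ by (19). On sets $\{|m|\le K\rho\le K^2\}$ the functions $\eta$, $q$, $\nabla\eta\cdot S$ are continuous for $\rho>0$ and $O(\rho)$ near the vacuum, so they converge a.e. boundedly by (22). The initial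 term $\int\eta_g(U_\varepsilon^0)\psi(r,0)\,dr$ converges because $U^0_\varepsilon\to U^0$ in $L^1_{loc}$, hence a.e. for a subsequence, with bounded values. This gives (5) for $\psi\in C_c^2$.

For $0\le\psi\in C_c^1((1,\infty)\times[0,\infty))$ the sign must be kept, so extend $\psi$ evenly in $t$ and use a nonnegative mollifier. The extension is Lipschitz. Its mollifications are nonnegative, converge uniformly, and have first derivatives converging boundedly a.e. (at all points with $t\ne0$). So (5) passes to the limit. The choice $g(\xi)=\xi^2/(2\int d\mu)$ gives the mechanical energy $\eta^*$, by the example in Section 2.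

**Part 4.** Put $\psi=r^2\phi$ in (3). Since $m(2r\phi+r^2\phi_r)-\frac{2m}rr^2\phi=r^2m\phi_r$, the integrand becomes $r^2(\rho\phi_t+m\phi_r)$: the geometric source disappears.

For the support, let $H_0\in C^1(\mathbb R)$ be nondecreasing, $H_0=0$ on $(-\infty,0]$, $H_0>0$ on $(0,\infty)$. For $T''<T'$ let $\zeta\ge0$ be $C^1$ on $[0,\infty)$, zero for $t\ge T''$, with $\zeta'<0$ on $(0,T'')$; for example $\zeta=((T''-t)^+)^2$. For a number $\bar B>R$ take $\phi=\zeta(t)h_1h_2$ with $h_1=H_0(r-R-Kt)$, $h_2=H_0(\bar B-r-Kt)$. This is $C^1$ with compact support in $[1,\infty)\times[0,T)$. Writing $h_1',h_2'\ge0$ for $H_0'$ at the respective arguments,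
$$\rho\,\partial_t(h_1h_2)+m\,\partial_r(h_1h_2)=-h_1'h_2(K\rho-m)-h_1h_2'(K\rho+m)\le0 .$$
The initial term vanishes, since $\rho^0=0$ where $H_0(r-R)>0$. So (3) yields $\iint r^2\rho h_1h_2\zeta'\ge0$, while $\zeta'<0$ on $(0,T'')$. Hence $\rho=0$ a.e. in $\{R+Kt<r<\bar B-Kt,\ t<T''\}$. Let $\bar B\to\infty$ and $T''\to T'$.

For the mass, take $\phi=\zeta(t)\chi(r)$ with $\zeta\in C_c^1([0,T'))$, $\chi\in C_c^1([1,\infty))$, $\chi=1$ on $[1,R+KT'+1]$. For $t<T'$ we have $\rho=m=0$ a.e. where $\chi_r\ne0$ or $\chi\ne1$, so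
$$\int\zeta'(t)\Big(\int_1^\infty r^2\rho\,dr\Big)dt+\zeta(0)\int_1^\infty r^2\rho^0\,dr=0$$
for all such $\zeta$. Taking $\zeta(0)=0$ first, the inner integral is a.e. equal to a constant. Taking $\zeta(0)=1$, this constant is $\int_1^\infty r^2\rho^0\,dr$. So $\int_1^\infty r^2\rho\,dr=\int_1^\infty r^2\rho^0\,dr$ for a.e. $t<T'$. $\blacksquare$
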